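# Steering a quantum particle together with its moving box

## 1. The reachable set of $(\psi,S,D)$

Let $I=(-1,1)$, let $\|\cdot\|$ be the norm of $L^2(I;\mathbb C)$, and let $\mathbb S=\{\varphi\in L^2(I;\mathbb C):\|\varphi\|=1\}$. We study a quantum particle in a moving one-dimensional infinite square well. The state is $(\psi,S,D)$ with $\psi(t,\cdot)\in\mathbb S$, and the control is a real function $u$:
$$\psi_t=i\psi_{xx}+iu(t)x\psi,\qquad (t,x)\in(0,T)\times I,\tag{1}$$
$$\psi(t,-1)=\psi(t,1)=0,\qquad t\in(0,T),\tag{2}$$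
$$\dot S(t)=u(t),\qquad \dot D(t)=S(t),\qquad t\in(0,T).\tag{3}$$
For initial data $(\psi^0,S^0,D^0)$ and final data $(\psi^1,S^1,D^1)$, consider the requirements
$$\psi\in C^0([0,T];H^2\cap H^1_0)\cap C^1([0,T];L^2),\tag{4}$$
$$u\in H^1_0((0,T);\mathbb R),\tag{5}$$
$$S\in C^1([0,T];\mathbb R),\qquad D\in C^2([0,T];\mathbb R),\tag{6}$$
$$(1),\ (2)\ \text{and}\ (3)\ \text{hold},\tag{7}$$
$$(\psi,S,D)(0)=(\psi^0,S^0,D^0),\tag{8}$$
$$(\psi,S,D)(T)=(\psi^1,S^1,D^1).\tag{9}$$
For $k\in\mathbb N=\{0,1,2,\dots\}$ put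
$$H^{2k+3}_{(0)}=\{\varphi\in H^{2k+3}(I;\mathbb C):\ \varphi^{(2j)}(\pm1)=0,\ 0\le j\le k+1\},\qquad H^0_0(0,T)=L^2(0,T).$$

**Theorem 1.** Let $k\ge0$ and let $(\psi^0,S^0,D^0),(\psi^1,S^1,D^1)\in[\mathbb S\cap H^{2k+3}_{(0)}]\times\mathbb R^2$.

1. There is $T_0>0$ such that for every $T\ge T_0$ there is $u\in H^k_0((0,T);\mathbb R)$ whose trajectory starting at $(\psi^0,S^0,D^0)$ satisfies $(\psi,S,D)(T)=(\psi^1,S^1,D^1)$, with $\psi\in C^k([0,T];H^3_{(0)})$. If $k\ge1$, then (4)–(9) hold.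
2. (Converse.) If $\psi^0\in\mathbb S\cap H^{2k+3}_{(0)}$ and $u\in H^k_0(0,T)$, then $\psi(T)\in\mathbb S\cap H^{2k+3}_{(0)}$. So the set reachable from $(\psi^0,S^0,D^0)$ with $H^k_0$ controls is exactly $[\mathbb S\cap H^{2k+3}_{(0)}]\times\mathbb R^2$.

For $k=0$, solutions are mild solutions (Section 3).

The problem, posed in "Control And Nonlinearity" (https://github.com/ceciledellavalle/phd), asks whether for all data in $[\mathbb S\cap H^7_{(0)}]\times\mathbb R\times\mathbb R$ there are $T>0$ and $(\psi,S,D,u)$ with (4)–(9). The answer is **yes**: this is the case $k=1$, because $H^7_{(0)}\subset H^5_{(0)}$. With $u\in H^1_0$ the space $H^7_{(0)}$ may thus be replaced by $H^5_{(0)}$, which by part 2 is then optimal. For $H^7_{(0)}$ data the case $k=2$ even gives $u\in H^2_0$. Nothing is claimed about the minimal time.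

In words: read $D$ as the position of the box, $S$ as its velocity and $u$ as its acceleration. One scalar function of time must bring the wave function to an exact target, with its phase, and must also bring the box to a prescribed position with a prescribed velocity. The theorem says that this is possible in every sufficiently long time. It also says that the regularity and the boundary conditions imposed on $\psi^1$ match the regularity of the control exactly.

The route of the proof is a chain: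
$$\psi^0\ \longrightarrow\ \approx e^{i\gamma}\varphi_1\ \longrightarrow\ \approx e^{i\gamma'}\varphi_1\ \longrightarrow\ \bar\chi\ \longrightarrow\ \psi^1 .$$
Here $\varphi_1$ is the ground state of a well tilted by a constant control $u_0\ne0$. The first arrow uses resonant pulses. The second is a slow excursion of the control that puts $S$ and $D$ where we want them and turns the phase. The third is local exact control near $\varphi_1$. The last is the first arrow run backwards.

## 2. Boundary conditions, and two moments of the control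

Let $\mu_n=n\pi/2$, $e_n=\sin\mu_n(x+1)$ and $c_n=\cos\mu_n(x+1)$ for $n\ge1$. Both families are orthonormal in $L^2(I)$, and $(e_n)$ is the eigenbasis of $A=-\partial_{xx}$ with domain $H^2\cap H^1_0$, with $Ae_n=\mu_n^2e_n$. The space $H^{2k+3}_{(0)}$ is the domain of $A^{k+3/2}$: one needs $A^j\varphi$ to vanish at $\pm1$ for $0\le j\le k+1$.

**Examples.** Every $e_n$ lies in all the spaces $H^{2k+3}_{(0)}$. The unit vector $\frac{\sqrt{15}}4(1-x^2)$ vanishes at $\pm1$, but its second derivative does not, so it is not in $H^3_{(0)}$. By part 2 with $k=0$, no $L^2$ control drives $e_1$ to it. A multiple of $(1-x^2)(5-x^2)=5-6x^2+x^4$ with norm one is in $H^3_{(0)}$, since its second derivative $12(x^2-1)$ vanishes at $\pm1$. Its fourth derivative is $24$, so it is not in $H^5_{(0)}$. From $e_1$ it is reachable with $L^2$ controls but not with $H^1_0$ controls.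

**The box alone.** Integrating (3),
$$S(T)=S^0+\int_0^Tu,\qquad D(T)=D^0+S^0T+\int_0^T(T-t)u(t)\,dt.\tag{10}$$
So prescribing $S(T)$ and $D(T)$ means prescribing two moments of $u$. A perturbation $v$ of the control leaves both endpoints unchanged exactly when $\int v=\int(T-t)v=0$. For instance $w=s^2(T-s)^2$ gives $v=w''=12s^2-12Ts+2T^2$, with $\int_0^Tv=4T^3-6T^3+2T^3=0$. Both moments of $v=w''$ vanish in general when $w,w'$ vanish at both ends.

**The particle with frozen control.** If $u\equiv u_0$ is constant and $\varphi_1$ is the ground state of $A-u_0x$ with eigenvalue $\lambda_1$, then $\psi=e^{-i\lambda_1t}\varphi_1$ stays put up to a phase, but $S=S^0+u_0t$ drifts. If instead $u=0$ and $S^0=0$, then $\psi=e^{-i\mu_1^2t}e_1$ and nothing moves but the phase. Waiting in this way turns the phase but spends time. The theorem wants every large $T$, so we shall look for a way to turn the phase in a fixed duration.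

## 3. Tilted wells, notions of solution, time reversal

**Notation.** $\langle f,g\rangle=\int_If\bar g$, and $H_u=A-ux$ for $u\in\mathbb R$, so (1) reads $\psi_t=-iH_{u(t)}\psi$. As $|x|\le1$ and $A\ge\pi^2/4$, we have $H_u\ge\frac{\pi^2}4-1\ge1$ for $|u|\le1$. The eigenvalues of $H_u$ are simple (Sturm–Liouville), $\lambda_1(u)<\lambda_2(u)<\dots$, with real normalized eigenfunctions $\varphi_n^u$. By Kato–Rellich perturbation theory (bounded perturbation, simple eigenvalues, compact resolvent), $\lambda_n(u)$ and $\varphi^u_n\in D(A)$, with suitable signs, are real-analytic in $u\in\mathbb R$. By min-max,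
$$|\lambda_n(u)-n^2\pi^2/4|\le|u|.\tag{11}$$

**The spaces $X^3$ and $X_a$.** Put $X^3=D(A^{3/2})=H^3_{(0)}$. For $|a|\le1$, the form domain $D(H_a^{1/2})$ is $H^1_0$. For $\psi\in H^2\cap H^1_0$ we have $x\psi\in H^1_0$, so $H_a\psi\in H^1_0\Leftrightarrow A\psi\in H^1_0$. Hence $D(H_a^{3/2})=X^3$, with equivalent norms by the closed graph theorem. For fixed $k$ put
$$X_a=D(H_a^{k+3/2})=\{\psi:\ H_a^j\psi\in X^3,\ 0\le j\le k\},\qquad \|\psi\|_{X_a}=\|H_a^{k+3/2}\psi\|.$$
Since $H_a\ge1$, this norm is equivalent to $\sum_{j\le k}\|H_a^j\psi\|_{X^3}$. We have $X_0=H^{2k+3}_{(0)}$. The space $X_a$ depends on $a$ once $k\ge1$. For $k=1$ and $a\ne0$, $\psi\in X_a$ requires $(H_a\psi)''=0$ at $\pm1$. Because $\psi=\psi''=0$ there, this reads $-\psi''''-2a\psi'=0$ at $\pm1$. Now $e_1'=\pm\frac\pi2\neq0$ and $e_1''''=0$ at the ends, so $e_1\in X_0$ but $e_1\notin X_a$.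

**Mild solutions.** For $f\in L^1(0,T;L^2)$, the mild solution of $y'=-iAy+f$, $y(0)=y_0$, is
$$y(t)=e^{-iAt}y_0+\int_0^te^{-iA(t-s)}f(s)\,ds .$$
In coordinates, $y_n=\langle y,e_n\rangle$ satisfies $y_n(t)=y_n(0)-i\mu_n^2\int_0^ty_n+\int_0^tf_n$. So $\mu_n^2\int_0^ty_n$ is square summable in $n$; that is, $\int_0^ty\in D(A)$ and
$$y(t)=y_0-iA\int_0^ty+\int_0^tf.\tag{12}$$

**Strong solutions.** Suppose moreover that $y\in C^0([0,T];D(A))$. Then $A\int_0^ty=\int_0^tAy$, so $y$ is absolutely continuous in $L^2$ and $y'=-iAy+f$ a.e.; we call $y$ a strong solution. As $\mathrm{Re}\langle-iAy,y\rangle=0$, we get $\frac d{dt}\|y\|^2=2\,\mathrm{Re}\langle f,y\rangle$ a.e. If $f=f_1+f_2$ with $\mathrm{Re}\langle f_1,y\rangle=0$ a.e., then for $\epsilon>0$ the derivative of $(\|y\|^2+\epsilon^2)^{1/2}$ is at most $\|f_2\|$. Letting $\epsilon\to0$,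
$$\|y(t)\|\le\|y_0\|+\int_0^t\|f_2\|.\tag{13}$$
Conversely, suppose $y\in C^0([0,T];D(A))$ is absolutely continuous in $L^2$ with $y'=-iAy+f$ a.e. Then $\frac d{ds}\big(e^{-iA(t-s)}y(s)\big)=e^{-iA(t-s)}f(s)$ a.e., and integrating shows that $y$ is the mild solution.

**Propagators.** For real $u\in L^1(0,T)$ and $\psi^0\in L^2$, a mild solution of (1)–(2) is a solution in $C^0([0,T];L^2)$ of $\psi=e^{-iAt}\psi^0+i\int_0^te^{-iA(t-s)}u(s)x\psi(s)\,ds$. The $n$-th iterate of the integral operator has norm at most $(\int|u|)^n/n!$, so the solution exists and is unique. It defines a propagator $\psi(t)=U_u(t)\psi^0$. Lemma 3 below with $k=0$ will show that for $u\in L^2$ and $\psi^0\in X^3$ the solution is strong. Then $f=iux\psi$ gives $\mathrm{Re}\langle f,\psi\rangle=0$, so $\|\psi(t)\|=\|\psi^0\|$. By density of $X^3$, $U_u(t)$ preserves the $L^2$ norm for $u\in L^2$. (The proof of Lemma 3 does not use this.)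

**Time reversal.** If $(\psi,S,D,u)$ is a trajectory on $[0,T]$ with $\psi$ a strong solution, so is
$$\big(\bar\psi(T-t),\,-S(T-t),\,D(T-t),\,u(T-t)\big).$$
Indeed $\frac d{dt}\bar\psi(T-t)=-\overline{(i\psi_{xx}+iux\psi)}(T-t)=i\bar\psi_{xx}(T-t)+iu(T-t)x\bar\psi(T-t)$, $\frac d{dt}(-S(T-t))=u(T-t)$, and $\frac d{dt}D(T-t)=-S(T-t)$.

## 4. First-order control around the straight well, and where it stops

A sensible first attempt is to linearize around the simplest trajectory, $u=0$ and $\psi=e^{-i\mu_1^2t}e_1$, and to apply the inverse function theorem. With $u=\epsilon v$ the first-order term $y$ of $\psi$ solves $y'=-iAy+iv(t)x\,e^{-i\mu_1^2t}e_1$, $y(0)=0$, so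
$$\langle y(T),e_p\rangle=i\,e^{-i\mu_p^2T}\,b_{p1}(0)\int_0^Tv(s)e^{i(\mu_p^2-\mu_1^2)s}ds,\qquad b_{jn}(0)=\int_Ixe_je_n .$$
For $a=(j-n)\pi/2\neq0$, one integration by parts gives $\int_Ix\cos a(x+1)\,dx=\frac{\cos2a-1}{a^2}$ (the term $\frac{\sin 2a}{a}$ is zero). This equals $0$ if $j-n$ is even and $-2/a^2$ if it is odd, and the same holds for $a=(j+n)\pi/2$. Therefore
$$b_{jn}(0)=0\ \ (j+n\text{ even}),\qquad b_{jn}(0)=-\frac{4\mu_j\mu_n}{(\mu_j^2-\mu_n^2)^2}\ \ (j+n\text{ odd}),\tag{14}$$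
where $b_{jj}(0)=0$ holds because $xe_j^2$ is odd. For example $b_{12}(0)=-\frac{32}{9\pi^2}$.

The attempt stops here: $b_{p1}(0)=0$ for every odd $p$, so no $v$ moves the components on $e_3,e_5,\dots$ at first order. Half of the directions are missing, by parity. Tilting the well breaks the parity. We shall work around a constant control $u_0\ne0$, and Lemma 1(a) will show that then every $b_{1n}$ is nonzero, with a lower bound of the right size. This raises three further difficulties.

*Coincidences of frequencies.* To bring an arbitrary state near the ground state we shall use oscillating controls of frequency $\lambda_j-\lambda_1$, which exchange $\varphi_1$ and $\varphi_j$. At $u=0$ such a pulse may also drive another pair. Since $8^2-7^2=15=4^2-1^2$, the frequency for $j=4$ is also that of the pair $(7,8)$, and $b_{78}(0)\neq0$ by (14). Lemma 1(b) shows that a generic small tilt removes all such coincidences.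

*Drift of the box.* With $u\approx u_0$ the velocity $S$ drifts. This must be compensated by an excursion of $u$ with controlled moments.

*The phase.* Let us linearize around $u_0$ and insist that $S$ and $D$ are unaffected, so $\int v=\int(T-t)v=0$. The first-order change along $\varphi_1$ is $ib_{11}\int v=0$. At first order the global phase is tied to the moment $\int v$, which is already spent on $S$. So linear theory can only give exact control modulo phase. The way out is second-order: if $u$ moves slowly, the ground state follows and acquires the phase $\int\lambda_1(u(t))\,dt$. If $\lambda_1$ were affine in $u$, this phase would be fixed by $\int u$. But $\lambda_1$ is strictly concave (Lemma 1(c)), so two slow controls with the same duration and the same two moments can give different phases. A one-parameter family of such controls, together with the intermediate value theorem, will hit the right phase.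

## 5. Spectrum of the tilted well

Write $b_{jk}(u)=\int_Ix\varphi_j^u\varphi_k^u$.

**Lemma 1.**
(a) For $u\in(0,\frac12)$ there is $c>0$ with $|b_{1n}(u)|\ge cn^{-3}$ for all $n\ge2$.
(b) For all $u\in(0,\frac12)$ outside a countable set: for every $j\ge2$, $\lambda_p(u)-\lambda_q(u)=\lambda_j(u)-\lambda_1(u)$ only if $(p,q)=(j,1)$.
(c) $\lambda_1''(u)<0$ for all $u\in\mathbb R$.

**Proof of (a).** The purpose is to express $b_{1n}$ through the slopes of the eigenfunctions at the walls, where the tilt creates an imbalance. Eigenfunctions are smooth on $[-1,1]$. Write $\varphi_j=\varphi_j^u$, $\lambda_j=\lambda_j(u)$.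

Multiply $-\varphi_j''-ux\varphi_j=\lambda_j\varphi_j$ by $2\varphi_j'$ to get $-(\varphi_j'^2)'-ux(\varphi_j^2)'=\lambda_j(\varphi_j^2)'$, and integrate, using $\int x(\varphi_j^2)'=-1$:
$$\varphi_j'(1)^2-\varphi_j'(-1)^2=u.\tag{15}$$
Multiply instead by $2x\varphi_j'$ and integrate. This gives $-[x\varphi_j'^2]_{-1}^1+\int\varphi_j'^2+2u\int x\varphi_j^2=-\lambda_j$. As $\int\varphi_j'^2=\lambda_j+u\int x\varphi_j^2$,
$$\varphi_j'(1)^2+\varphi_j'(-1)^2=2\lambda_j+3u\int x\varphi_j^2\ge2\lambda_j-3u.\tag{16}$$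
Now let $j\ne n$ and $\delta=\lambda_j-\lambda_n$. Subtracting the two equations, $\delta\varphi_j\varphi_n=-(\varphi_j'\varphi_n-\varphi_j\varphi_n')'$, so
$$\delta b_{jn}=-\int x(\varphi_j'\varphi_n-\varphi_j\varphi_n')'=\int(\varphi_j'\varphi_n-\varphi_j\varphi_n')=2\int\varphi_j'\varphi_n.$$
Differentiating the equation, $-\varphi_j'''-ux\varphi_j'-u\varphi_j=\lambda_j\varphi_j'$. Using it together with the equation of $\varphi_n$ and $\int\varphi_j\varphi_n=0$,
$$\delta\int\varphi_j'\varphi_n=\int(-\varphi_j'''\varphi_n+\varphi_j'\varphi_n'')=\int(\varphi_j'\varphi_n'-\varphi_j''\varphi_n)'=[\varphi_j'\varphi_n']_{-1}^1 .$$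
Hence
$$(\lambda_j-\lambda_n)^2\,b_{jn}=2[\varphi_j'\varphi_n']_{-1}^1.\tag{17}$$
Since $u>0$, (15) gives $|\varphi_j'(1)|>|\varphi_j'(-1)|$ for every $j$. So
$$(\lambda_n-\lambda_1)^2|b_{1n}|\ge2|\varphi_1'(1)||\varphi_n'(1)|-2|\varphi_1'(-1)||\varphi_n'(-1)|\ge2\big(|\varphi_1'(1)|-|\varphi_1'(-1)|\big)|\varphi_n'(1)|.$$
By (15), (16) and (11), $\varphi_n'(1)^2\ge\lambda_n-\frac32u\ge n^2\frac{\pi^2}4-\frac52u\ge c'n^2$ with $c'>0$, since $\frac52u<\frac54<\frac{\pi^2}4$. As $(\lambda_n-\lambda_1)^2\le Cn^4$, (a) follows. $\square$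

**Proof of (b).** The purpose is to see that the coincidences valid at $u=0$ cannot persist: the second-order coefficients of $\lambda_n$ at $0$ separate them.

*Second-order coefficient.* We have $\lambda_n'(u)=-\langle x\varphi_n^u,\varphi_n^u\rangle$, which vanishes at $u=0$ by parity, and so $\lambda_n''(0)=-2\langle x\varphi_n^0,\partial_u\varphi_n^u|_{u=0}\rangle$. Write $\mu=\mu_n$, $s=e_n$, $c=c_n$, and choose the sign $\varphi_n^0=s$. Differentiating the eigenvalue equation at $u=0$, $\partial_u\varphi_n^u|_{u=0}$ is a solution $f$ of $-f''-\mu^2f=xs$, $f(\pm1)=0$. Two solutions differ by a multiple of $s$, and $\langle xs,s\rangle=0$, so any solution will do. Since $(x^2c)''=2c-4\mu xs-\mu^2x^2c$ and $(xs)''=2\mu c-\mu^2xs$, the function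
$$f=\tfrac1{4\mu}(x^2-1)c-\tfrac1{4\mu^2}xs$$
satisfies $f''+\mu^2f=\frac1{4\mu}(2c-4\mu xs)-\frac1{4\mu^2}2\mu c=-xs$, as required.

Now the integrals. First, $\int x\sin2\mu(x+1)=-\frac1{2\mu}[x\cos2\mu(x+1)]_{-1}^1=-\frac1\mu$, since $\cos2\mu(x+1)$ has integral $0$ and equals $1$ at both ends. Next, $x^3-x$ vanishes at $\pm1$ and so does $\sin2\mu(x+1)$, so two integrations by parts give
$$\int(x^3-x)cs=\tfrac12\int(x^3-x)\sin2\mu(x+1)=\tfrac12\cdot\Big(-\frac1{4\mu^2}\Big)\int6x\sin2\mu(x+1)=\frac3{4\mu^3}.$$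
Finally $\int x^2\cos2\mu(x+1)=-\frac1\mu\int x\sin2\mu(x+1)=\frac1{\mu^2}$, so $\int x^2s^2=\frac13-\frac1{2\mu^2}$. Altogether
$$\tfrac12\lambda_n''(0)=-\langle xs,f\rangle=-\frac3{16\mu^4}+\frac1{12\mu^2}-\frac1{8\mu^4}=\frac1{12\mu^2}-\frac5{16\mu^4}=\frac1{3\pi^2n^2}-\frac5{\pi^4n^4}.\tag{18}$$

*Separation.* Let $j\ge2$, $p>q$, and suppose $\lambda_j-\lambda_1-\lambda_p+\lambda_q\equiv0$ on $\mathbb R$. The second-order coefficient at $0$ gives
$$\tfrac1{3\pi^2}\big(j^{-2}-1-p^{-2}+q^{-2}\big)=\tfrac5{\pi^4}\big(j^{-4}-1-p^{-4}+q^{-4}\big).$$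
Both brackets are rational and $\pi^2$ is irrational, so both vanish. Then $q^{-2}-p^{-2}=1-j^{-2}\ge\frac34$. This is impossible for $q\ge2$, because then $q^{-2}\le\frac14$. So $q=1$, and then $p=j$.

Thus for $p>q$ and $(p,q)\ne(j,1)$ the analytic function $\lambda_j-\lambda_1-\lambda_p+\lambda_q$ is not identically zero and has at most countably many zeros. The union over the countably many triples $(j,p,q)$ is countable. For $p\le q$, $\lambda_p-\lambda_q\le0<\lambda_j-\lambda_1$ always. $\square$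

For the coincidence $(j,p,q)=(4,8,7)$ of Section 4, the first bracket is $\frac1{16}-1-\frac1{64}+\frac1{49}\neq0$, so the tilt does break it.

**Proof of (c).** The purpose is the strict concavity that will turn the phase. Let $f=\partial_u\varphi_1^u$. Normalization (with real functions) gives $\langle f,\varphi_1\rangle=0$, and differentiating the eigenvalue equation gives $(H_u-\lambda_1)f=x\varphi_1-b_{11}\varphi_1$. So $\langle f,\varphi_n\rangle=b_{1n}/(\lambda_n-\lambda_1)$ for $n\ge2$, and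
$$\lambda_1''=-2\langle x\varphi_1,f\rangle=-2\sum_{n\ge2}\frac{b_{1n}^2}{\lambda_n-\lambda_1}.$$
This is negative because $x\varphi_1^u$ is not a multiple of $\varphi_1^u$, so some $b_{1n}$ with $n\ge2$ is nonzero. $\square$

As a check, (18) with $n=1$ gives $\frac1{3\pi^2}-\frac5{\pi^4}=\frac{\pi^2-15}{3\pi^4}<0$.

**Fixed from now on.** Fix $u_0\in(0,\frac12)$ outside the countable set of (b). Write $H=H_{u_0}$, $X=X_{u_0}$, $\|\psi\|_X=\|H^{k+3/2}\psi\|$, and $\varphi_n,\lambda_n,b_{jn}$ for the objects at $u_0$. The functions of $u$ are still written $\lambda_n(\cdot)$.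

## 6. The Cauchy problem with controls in $H^k$

Multiplication by $x$ maps $X^3$ into $H^3\cap H^1_0$ but not into $X^3$, because $(x\psi)''=2\psi'$ at $\pm1$ need not vanish. The first lemma says that integrating in time against $e^{-iAt}$ repairs this.

**Lemma 2.** For $f\in L^2(0,T;H^3\cap H^1_0)$, $G(t)=\int_0^te^{-iA(t-s)}f(s)\,ds$ lies in $C^0([0,T];X^3)$, and $\|G(t)\|_{X^3}^2\le C(T)\int_0^t\|f(s)\|_{H^3}^2ds$.

**Proof.** *The estimate.* Three integrations by parts, using $f(\pm1)=0$ and $e_n(\pm1)=0$, give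
$$\mu_n^3\langle f,e_n\rangle=[f''c_n]_{-1}^1-\int_If'''c_n .$$
The $X^3$ norm squared of $G(t)$ is $\sum_n\mu_n^6|\langle G(t),e_n\rangle|^2=\sum_n\big|\int_0^te^{i\mu_n^2s}\mu_n^3\langle f(s),e_n\rangle ds\big|^2$. The term with $f'''$ contributes at most a constant times $t\int_0^t\|f'''\|^2$, by Cauchy–Schwarz in time and Bessel's inequality for $(c_n)$.

For the boundary terms, $c_n(\pm1)=\pm1$; put $g=f''(\cdot,\pm1)\in L^2(0,T)$. The functions $e^{i\mu_n^2s}$, with $\mu_n^2=n^2\pi^2/4$, are distinct exponentials of common period $8/\pi$, so they are orthogonal on each period. Extend $g1_{(0,t)}$ by $0$, cut $[0,T]$ into $J=\lceil\pi T/8\rceil$ periods (the last one possibly reaching beyond $T$), and use Cauchy–Schwarz over the $J$ pieces and Bessel's inequality on each: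
$$\sum_n\Big|\int_0^te^{i\mu_n^2s}g\,ds\Big|^2\le J\,\tfrac8\pi\int_0^t|g|^2 .$$
As $|f''(\pm1)|\le C\|f\|_{H^3}$, the estimate follows.

*Continuity.* For $f\in C^1([0,T];H^3\cap H^1_0)$, integrating by parts in $s$,
$$AG(t)=-i\Big[f(t)-e^{-iAt}f(0)-\int_0^te^{-iA(t-s)}f'(s)\,ds\Big]\in C^0([0,T];H^1_0),$$
since $H^1_0=D(A^{1/2})$ is preserved by $e^{-iAt}$. So $G\in C^0([0,T];X^3)$. Such $f$ are dense in $L^2(0,T;H^3\cap H^1_0)$, and the estimate is uniform in $t\in[0,T]$, so the general case follows. $\square$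

For $|a|,|b|\le1$ let $\mathcal U^k_{a,b}(T)$ be the set of real $u\in H^k(0,T)$ with, if $k\ge1$, $u(0)=a$, $u(T)=b$ and $u^{(l)}(0)=u^{(l)}(T)=0$ for $1\le l\le k-1$. For example $\mathcal U^k_{0,0}(T)=H^k_0(0,T)$ and $\mathcal U^0_{a,b}(T)=L^2(0,T)$.

**Lemma 3.** Let $u\in\mathcal U^k_{a,b}(T)$ and $\psi^0\in X_a$. The solution satisfies $\psi\in C^k([0,T];X^3)$ and $\psi(T)\in X_b$, with $\partial_t^j\psi(0)=(-iH_a)^j\psi^0$ and $\partial_t^j\psi(T)=(-iH_b)^j\psi(T)$ for $j\le k$. The map $(\psi^0,u)\in X_a\times\mathcal U^k_{a,b}(T)\mapsto\psi(T)\in X_b$ is $C^\infty$.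

**Step 1 (a system for all the time derivatives).** This step constructs candidates $\phi_j$ for $\partial_t^j\psi$ without differentiating anything. Look for $\phi=(\phi_0,\dots,\phi_k)\in C^0([0,T];X^3)^{k+1}$ with
$$\phi_j(t)=e^{-iAt}(-iH_a)^j\psi^0+i\int_0^te^{-iA(t-s)}x\sum_{l=0}^j\tbinom jlu^{(l)}\phi_{j-l}\,ds,\tag{19}$$
that is, $\phi=\phi^{in}+K_u\phi$. Since $\psi^0\in X_a$, $\phi^{in}\in C^0([0,T];X^3)^{k+1}$. Since $u^{(l)}\in L^2$ and $x$ maps $X^3$ to $H^3\cap H^1_0$, Lemma 2 shows that $K_u$ maps $C^0([0,T];X^3)^{k+1}$ into itself and depends linearly and boundedly on $u\in H^k$, and that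
$$\|K_u\phi(t)\|^2\le C\int_0^tm(s)\|\phi(s)\|^2ds,\qquad m=\sum_{l\le k}|u^{(l)}|^2\in L^1 .$$
Iterating, $\|K_u^n\|^2\le(C\|m\|_{L^1})^n/n!$. Hence $\mathrm{Id}-K_u$ is invertible, and $\phi=(\mathrm{Id}-K_u)^{-1}\phi^{in}$ is a $C^\infty$ function of $(\psi^0,u)$. The component $\psi:=\phi_0$ is the mild solution. Each $\phi_j$ is continuous with values in $X^3\subset D(A)$, so it is a strong solution of
$$\phi_j'=-iA\phi_j+ix\sum_{l=0}^j\tbinom jlu^{(l)}\phi_{j-l}.\tag{20}$$

**Step 2 (the candidates are the derivatives).** We show that for $j<k$, $\phi_j$ is $C^1$ with values in $X^3$ and $\phi_j'=\phi_{j+1}$. Proceed by induction: assume $\phi_i'=\phi_{i+1}$ for $i<j$. Let $w(t)=\phi_j(0)+\int_0^t\phi_{j+1}\in C^1([0,T];X^3)$. By Pascal's rule,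
$$\sum_{l=0}^{j+1}\tbinom{j+1}lu^{(l)}\phi_{j+1-l}=\sum_{l=0}^j\tbinom jl\big(u^{(l)}\phi_{j+1-l}+u^{(l+1)}\phi_{j-l}\big).$$
For $l\ge1$ the bracket is $(u^{(l)}\phi_{j-l})'$ by the induction hypothesis. For $l=0$ it is $uw'+u'\phi_j=(uw)'+u'(\phi_j-w)$. So the sum equals
$$\Big(uw+\sum_{l=1}^j\tbinom jlu^{(l)}\phi_{j-l}\Big)'+u'(\phi_j-w).$$
Integrate the equation (20) of $\phi_{j+1}$ from $0$ to $t$. At $t=0$ the bracket equals $a\phi_j(0)$, because $u(0)=a$ and $u^{(l)}(0)=0$ for $1\le l\le j\le k-1$. Also $\phi_{j+1}(0)=-iH_a\phi_j(0)=-iA\phi_j(0)+iax\phi_j(0)$. The terms at $t=0$ cancel, and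
$$w'=\phi_{j+1}=-iAw+ix\Big(uw+\sum_{l=1}^j\tbinom jlu^{(l)}\phi_{j-l}\Big)+ix\int_0^tu'(\phi_j-w)\,ds .$$
Subtract the equation of $\phi_j$: $z=w-\phi_j$ is a strong solution of
$$z'=-iAz+ixuz-ix\int_0^tu'z\,ds,\qquad z(0)=0 .$$
As $\mathrm{Re}\langle ixuz,z\rangle=0$, (13) gives $\|z(t)\|\le\int_0^t\int_0^s|u'|\|z\|\,d\sigma\,ds\le T\int_0^t|u'|\|z\|$, so $z=0$ by Gronwall's lemma. Thus $\phi_j=w$, as claimed.

**Step 3 (the final time).** This step reads off $\psi(T)\in X_b$. By Step 2, $\psi\in C^k([0,T];X^3)$ and $\partial_t^j\psi=\phi_j$ for $j\le k$; at $t=0$ this is $(-iH_a)^j\psi^0$. For $j\le k-1$ both sides of (20) are continuous in $L^2$, so (20) holds at $t=T$. There $u^{(l)}(T)=0$ for $1\le l\le k-1$ and $u(T)=b$, so $\phi_{j+1}(T)=-iH_b\phi_j(T)$. Hence $(-iH_b)^j\psi(T)=\phi_j(T)\in X^3$ for all $j\le k$, i.e. $\psi(T)\in X_b$. The norm $\sum_{j\le k}\|H_b^j\psi(T)\|_{X^3}$ is $\sum_{j\le k}\|\phi_j(T)\|_{X^3}$, so smoothness of $\psi(T)$ in $X_b$ follows from that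 of $\phi(T)$. $\square$

**Proof of part 2 of Theorem 1.** Take $a=b=0$ in Lemma 3, so that $X_0=H^{2k+3}_{(0)}$ and $\mathcal U^k_{0,0}(T)=H^k_0(0,T)$, and use conservation of the $L^2$ norm (Section 3). The equality of sets then follows once part 1 is proved. $\square$

We shall use long controls with small derivatives, so we need bounds that do not see the length of the time interval.

**Lemma 4.** Let $u\in C^\infty([0,T];[-1,1])$ be constant near $0$ (value $a$) and near $T$ (value $b$). Let $U$ be its propagator from $0$ to $T$ and $V_m=\sum_{l=1}^m\int_0^T|u^{(l)}|dt$. Then for each $m\in\mathbb N$, $\|H_b^mU\psi\|\le C_me^{C_mV_m}\|H_a^m\psi\|$ for $\psi\in D(H_a^m)$, with $C_m$ depending only on $m$. Consequently $\|U\|_{X_a\to X_b}\le M$ with $M$ depending only on $k$ and an upper bound of $V_{k+2}$.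

**Step 1 (integer exponents).** This step applies the energy inequality to the time derivatives, in which the generator itself drops out. Let first $\psi^0\in\bigcap_mD(H_a^m)$. By Lemma 3, applied for all $k$, each $\phi_j=\partial_t^j\psi$ is $C^1$ in time and
$$\phi_j'=-iH_u\phi_j+ix\sum_{l=1}^j\tbinom jlu^{(l)}\phi_{j-l}.$$
By (13), $\|\phi_j(t)\|\le\|\phi_j(0)\|+\int_0^t\sum_{l=1}^j\binom jl|u^{(l)}|\|\phi_{j-l}\|ds$. Summing over $j\le m$, Gronwall's lemma gives $\sum_{j\le m}\|\phi_j(T)\|\le e^{C_mV_m}\sum_{j\le m}\|\phi_j(0)\|$. At the ends $\phi_j(0)=(-iH_a)^j\psi^0$ and $\phi_j(T)=(-iH_b)^j\psi(T)$. Since $H_a\ge1$, $\sum_{j\le m}\|H_a^j\psi^0\|\le(m+1)\|H_a^m\psi^0\|$. This is the claim for such $\psi^0$. It extends to $D(H_a^m)$ by density, $H_b^m$ being closed.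

**Step 2 (the exponent $k+\frac32$).** This step interpolates between $m=k+1$ and $m=k+2$. Let $\psi,\chi$ be finite combinations of eigenfunctions of $H_a$ and $H_b$ respectively. The function
$$z\mapsto\langle UH_a^{-k-1-z}\psi,\,H_b^{k+1+\bar z}\chi\rangle,\qquad0\le\mathrm{Re}\,z\le1,$$
is holomorphic and bounded in the strip. Since $H_a^{iy},H_b^{iy}$ are unitary, Step 1 with $m=k+1$ and $m=k+2$ bounds it on $\mathrm{Re}\,z=0$ and $\mathrm{Re}\,z=1$ by a constant times $\|\psi\|\|\chi\|$. The constant depends only on $k$ and an upper bound of $V_{k+2}\ge V_{k+1}$. By the three lines theorem, at $z=\frac12$,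
$$|\langle UH_a^{-k-3/2}\psi,\,H_b^{k+3/2}\chi\rangle|\le M\|\psi\|\|\chi\| .$$
By density this holds for all $\psi\in L^2$. Finite combinations $\chi$ form a core of the self-adjoint operator $H_b^{k+3/2}$ and are dense in $L^2$, so $UH_a^{-k-3/2}\psi\in D(H_b^{k+3/2})$ and $\|H_b^{k+3/2}UH_a^{-k-3/2}\psi\|\le M\|\psi\|$. $\square$

## 7. Exact control near the tilted ground state, modulo phase

For $T^*>0$ put
$$W=\Big\{v\in H^k_0((0,T^*);\mathbb R):\int_0^{T^*}v=\int_0^{T^*}(T^*-t)v=0\Big\}.$$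
By (10), these are the perturbations of the control that leave the final $S$ and $D$ unchanged.

**Lemma 5.** There are $T^*>0$ and $\eta>0$ such that, for all $\psi_a,\psi_b\in\mathbb S\cap X$ within $\eta$ of $\varphi_1$ in $X$, there are $v\in W$ and $\alpha\in(-\frac\pi2,\frac\pi2)$, depending continuously on $(\psi_a,\psi_b)$, with
$$e^{iHT^*}U_{u_0+v}(T^*)\psi_a=e^{i\alpha}\psi_b .$$

**Step 1 (the linearized map).** This step computes the derivative to be inverted. Let $F(\psi,v)=e^{iHT^*}U_{u_0+v}(T^*)\psi$. By Lemma 3 with $a=b=u_0$, $F:X\times H^k_0\to X$ is $C^\infty$, and $F(\varphi_1,0)=\varphi_1$. Differentiate $\phi=\phi^{in}+K_{u_0+v}\phi$ in $v$ at $v=0$. The first component $y\in C^0([0,T^*];X^3)$ of the derivative satisfies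
$$y(t)=i\int_0^te^{-iA(t-s)}x\big(u_0y+v(s)e^{-i\lambda_1s}\varphi_1\big)ds,$$
so it is a strong solution of $y'=-iHy+ivxe^{-i\lambda_1s}\varphi_1$. Pairing with $\varphi_p$, $(e^{i\lambda_ps}\langle y,\varphi_p\rangle)'=ib_{p1}v(s)e^{i(\lambda_p-\lambda_1)s}$. Therefore
$$D_vF(\varphi_1,0)v=i\sum_{p\ge1}b_{p1}\Big(\int_0^{T^*}v(s)e^{i(\lambda_p-\lambda_1)s}ds\Big)\varphi_p.\tag{21}$$
For $v\in W$ the term $p=1$ vanishes, so we factor out the phase. Let $\Pi$ be the orthogonal projection onto $\overline{\mathrm{span}}\{\varphi_p\}_{p\ge2}$, $Y=\Pi X$, and $z(\psi)=\Pi\psi/\langle\psi,\varphi_1\rangle\in Y$, which is smooth near $\varphi_1$ with $z(\varphi_1)=0$. The derivative in $v\in W$ of $z(F(\psi,v))-z(\chi)$ at $(\psi,v,\chi)=(\varphi_1,0,\varphi_1)$ is the real-linear bounded map $L=\Pi D_vF(\varphi_1,0)|_W:W\to Y$.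

**Step 2 (reduction of surjectivity to a moment problem).** Let $y=\sum_{p\ge2}y_p\varphi_p\in Y$, so $(p^{2k+3}y_p)\in\ell^2$ by (11). Put $\omega_p=\lambda_p-\lambda_1$ and $d_p=y_p/(ib_{p1})$. By Lemma 1(a), $|d_p|\le Cp^3|y_p|$. By (21), $Lv=y$ means
$$\int_0^{T^*}ve^{i\omega_ps}ds=d_p\qquad(p\ge2).$$
Moreover $v\in W$ iff $v=w''$ with $w\in H^{k+2}_0$ real: take $w(t)=\int_0^t(t-s)v(s)ds$, for which $w(T^*)=\int(T^*-s)v$ and $w'(T^*)=\int v$. Then $\int ve^{i\omega s}=-\omega^2\int we^{i\omega s}$. So we need a real $w\in H^{k+2}_0$ with $\int we^{i\omega_ps}=-\omega_p^{-2}d_p$.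

**Step 3 (a frequency set with a gap).** This step prepares the tool for moment problems in $L^2$. Let $m=k+2$ and let $\nu_1,\dots,\nu_m\in(-\omega_2,\omega_2)$ be distinct, forming a set symmetric about $0$ (containing $0$ if $m$ is odd). The set $\Lambda=\{\pm\omega_p\}_{p\ge2}\cup\{\nu_l\}$ is symmetric. It has a minimal gap $\gamma>0$, since $\lambda_{p+1}-\lambda_p$ is positive and tends to $\infty$ by (11). Choose $T^*>2\pi/\gamma$.

**Ingham's theorem (recalled).** If distinct elements of $\Lambda\subset\mathbb R$ have distance at least $\gamma$ and $T^*>2\pi/\gamma$, there are $0<c_1\le c_2$ with $c_1\sum|a_\nu|^2\le\int_0^{T^*}|\sum a_\nu e^{i\nu s}|^2ds\le c_2\sum|a_\nu|^2$ for all finite sums over $\Lambda$.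

Thus $(a_\nu)\mapsto\sum a_\nu e^{i\nu s}$ is bounded and bounded below from $\ell^2(\Lambda)$ to $L^2(0,T^*)$, so its adjoint $f\mapsto(\int fe^{-i\nu s})_\nu$ is onto. By symmetry of $\Lambda$, $f\mapsto(\int fe^{i\nu s})_{\nu\in\Lambda}$ maps $L^2(0,T^*)$ onto $\ell^2(\Lambda)$. If the data satisfy $d_{-\nu}=\overline{d_\nu}$, then $\bar f$ solves the same moment problem as $f$, and so does the real function $\mathrm{Re}\,f$.

**Step 4 (from $L^2$ to $H^{k+2}_0$).** The moment problem gives only an $L^2$ function, and we need $w$ in $H^m_0$. The extra frequencies $\nu_l$ allow us to integrate $m$ times and return to zero at $T^*$ each time. Let $P(\omega)=\prod_{l=1}^mi(\nu_l-\omega)$. By symmetry of $\{\nu_l\}$, $P(-\omega)=\overline{P(\omega)}$ for real $\omega$. Also $P(\omega_p)\ne0$, as $|\nu_l|<\omega_2\le\omega_p$. Choose $f\in L^2(0,T^*)$ real with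
$$\int fe^{i\nu_ls}=0\ (1\le l\le m),\qquad\int fe^{i\omega_ps}=-P(\omega_p)\omega_p^{-2}d_p\ (p\ge2),$$
and conjugate data at $-\omega_p$. This is possible because $|P(\omega_p)\omega_p^{-2}d_p|\le Cp^{2m-4}p^3|y_p|=Cp^{2k+3}|y_p|$ is in $\ell^2$.

Put $f_0=f$ and solve successively $(\partial_s+i\nu_l)f_l=f_{l-1}$, $f_l(0)=0$, for $1\le l\le m$. We claim that $f_l(T^*)=0$ and $\int f_le^{i\nu_{l'}s}=0$ for $l'>l$. As $(e^{i\nu_ls}f_l)'=e^{i\nu_ls}f_{l-1}$, we have $e^{i\nu_lT^*}f_l(T^*)=\int f_{l-1}e^{i\nu_ls}$. This is zero by the choice of $f$ for $l=1$ and by induction for $l\ge2$. Then for $l'>l$, integrating by parts, $0=\int f_{l-1}e^{i\nu_{l'}s}=i(\nu_l-\nu_{l'})\int f_le^{i\nu_{l'}s}$, which proves the claim.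

Next, $f_l\in H^l_0$ by induction on $l$: $f_l\in H^1_0$, and $f_l'=f_{l-1}-i\nu_lf_l$ with $f_{l-1}\in H^{l-1}_0$, so $f_l\in H^r_0$ with $r\le l-1$ implies $f_l'\in H^r_0$, that is $f_l\in H^{r+1}_0$.

Let $w=f_m\in H^m_0$. It is real: $\prod_l(\partial+i\nu_l)$ has real coefficients by symmetry, $f$ is real, and $w$ has zero Cauchy data at $0$, so $\bar w$ solves the same Cauchy problem. Since each $f_l$ vanishes at both ends, $\int f_{l-1}e^{i\omega s}=i(\nu_l-\omega)\int f_le^{i\omega s}$. So $P(\omega_p)\int we^{i\omega_ps}=\int fe^{i\omega_ps}$, and $\int we^{i\omega_ps}=-\omega_p^{-2}d_p$. Thus $v=w''$ solves $Lv=y$, and $L$ is onto.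

**Step 5 (conclusion).** This step passes from the linear to the nonlinear map. On the orthogonal complement of $\ker L$ in the Hilbert space $W$, $L$ is an isomorphism onto $Y$. By the implicit function theorem there is, for $\psi_a,\psi_b$ near $\varphi_1$ in $X$, a continuous $v=v(\psi_a,\psi_b)\in W$, vanishing at $(\varphi_1,\varphi_1)$, with $z(F(\psi_a,v))=z(\psi_b)$. By definition of $z$, $F(\psi_a,v)=c\,\psi_b$ with $c=\langle F(\psi_a,v),\varphi_1\rangle/\langle\psi_b,\varphi_1\rangle$, which is continuous and near $1$. If $\psi_a,\psi_b\in\mathbb S$, then $\|F(\psi_a,v)\|=1=\|\psi_b\|$ gives $|c|=1$. For $\eta$ small, $|c-1|<1$, and we take $\alpha=\mathrm{Arg}\,c$. $\square$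

## 8. Resonant pulses: from any state to the neighborhood of $\varphi_1$

Consider first two levels only. On $\mathrm{span}(\varphi_1,\varphi_j)$ let $N\varphi_1=e^{-i\theta}\varphi_j$ and $N\varphi_j=e^{i\theta}\varphi_1$. Then $N^2=\mathrm{Id}$, so $e^{irN}=\cos r+i\sin r\,N$. For $r=\pi/2$ this exchanges the two levels up to phases; in general it is a rotation, which can be tuned to remove the $\varphi_j$ component of a given vector. A weak, long pulse of frequency $\lambda_j-\lambda_1$ produces exactly this rotation and leaves all other levels alone. This is where Lemma 1(b) enters.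

**Lemma 6.** Let $j\ge2$, $\omega=\lambda_j-\lambda_1$, $\theta\in\mathbb R$, $\rho\in C^\infty_c((0,1);\mathbb R)$. Let $U_\varepsilon$ be the propagator on $[0,1/\varepsilon]$ of $u_\varepsilon(t)=u_0+\varepsilon\rho(\varepsilon t)\cos(\omega t+\theta)$. For every $\psi\in X$, $e^{iH/\varepsilon}U_\varepsilon\psi\to R\psi$ in $X$ as $\varepsilon\to0$, where $R=\mathrm{Id}$ on $\{\varphi_1,\varphi_j\}^\perp$ and on $\mathrm{span}(\varphi_1,\varphi_j)$
$$R=\cos r+i\sin r\,\big(e^{-i\theta}\langle\cdot,\varphi_1\rangle\varphi_j+e^{i\theta}\langle\cdot,\varphi_j\rangle\varphi_1\big),\qquad r=\tfrac12b_{1j}\int\rho.$$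

**Step 1 (slow time and the averaged equation).** Let $\psi(t)$ be the trajectory starting at $\psi\in X$. In the slow time $\tau=\varepsilon t$, $\zeta(\tau)=e^{iH\tau/\varepsilon}\psi(\tau/\varepsilon)$ solves $\zeta'=i\rho B_\varepsilon\zeta$ with $B_\varepsilon(\tau)=\cos(\omega\tau/\varepsilon+\theta)\,e^{iH\tau/\varepsilon}xe^{-iH\tau/\varepsilon}$, which is self-adjoint with $\|B_\varepsilon\|\le1$, and
$$\langle B_\varepsilon\varphi_q,\varphi_p\rangle=b_{pq}\cos(\omega\tau/\varepsilon+\theta)\,e^{i(\lambda_p-\lambda_q)\tau/\varepsilon}.$$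
Let $\bar B=\frac12b_{1j}\big(e^{-i\theta}\langle\cdot,\varphi_1\rangle\varphi_j+e^{i\theta}\langle\cdot,\varphi_j\rangle\varphi_1\big)$, and let $\bar\zeta$ solve $\bar\zeta'=i\rho\bar B\bar\zeta$, $\bar\zeta(0)=\psi$. Then $\bar\zeta(1)=\exp(i\bar B\int\rho)\psi=R\psi$ by the two-level computation. By Lemma 1(b), $\lambda_p-\lambda_q=\omega$ only for $(p,q)=(j,1)$, and $\lambda_p-\lambda_q=-\omega$ only for $(p,q)=(1,j)$. The non-oscillating parts of these two matrix elements are $\frac12b_{1j}e^{-i\theta}$ and $\frac12b_{1j}e^{i\theta}$, which are those of $\bar B$. So every matrix element of $B_\varepsilon-\bar B$ is a sum of at most two exponentials $e^{i\kappa\tau/\varepsilon}$ with $\kappa\neq0$ and coefficients bounded by $|b_{pq}|$.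

**Step 2 (convergence in $L^2$).** This step shows that the oscillating part averages out. Let $K_\varepsilon(\tau)=\int_0^\tau\rho(B_\varepsilon-\bar B)\bar\zeta\,d\sigma$. The set $\bar\zeta([0,1])$ is compact in $L^2$, so $\bar\zeta$ is uniformly approximated by finite sums $\sum_{q\le Q}c_q(\tau)\varphi_q$ with $c_q=\langle\bar\zeta,\varphi_q\rangle\in C^1$. The error this makes in $K_\varepsilon$ is small uniformly in $\varepsilon$, since $\|B_\varepsilon-\bar B\|$ is bounded. For each $q$, the $p$-th component of $\int_0^\tau\rho c_q(B_\varepsilon-\bar B)\varphi_q\,d\sigma$ tends to $0$ uniformly in $\tau$ (integrate the exponentials by parts). It is at most $C|b_{pq}|$, which is square summable in $p$ because $x\varphi_q\in L^2$. By dominated convergence, $\sup_\tau\|K_\varepsilon(\tau)\|\to0$. Now $\delta=\zeta-\bar\zeta$ satisfies $\delta'=i\rho B_\varepsilon\delta+iK_\varepsilon'$, so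
$$(\delta-iK_\varepsilon)'=i\rho B_\varepsilon(\delta-iK_\varepsilon)-\rho B_\varepsilon K_\varepsilon .$$
As $B_\varepsilon$ is self-adjoint, the first term on the right does not change the norm, and $\sup\|\delta\|\le C\sup\|K_\varepsilon\|\to0$.

**Step 3 (convergence in $X$).** This step upgrades the norm. For small $\varepsilon$, $|u_\varepsilon|\le1$. For $l\ge1$, $|u_\varepsilon^{(l)}|\le C_l\varepsilon$ on an interval of length $1/\varepsilon$, so $V_m$ is bounded uniformly in $\varepsilon$. Also $u_\varepsilon=u_0$ near both ends. By Lemma 4, $U_\varepsilon$ is bounded uniformly in $\mathcal L(X)$ and in $\mathcal L(D(H^{k+2}))$. By Hölder's inequality in the eigenbasis,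
$$\|H^{k+3/2}g\|\le\|g\|^{1-\sigma}\|H^{k+2}g\|^\sigma,\qquad\sigma=\frac{k+3/2}{k+2}.\tag{22}$$
For $\psi$ a finite combination of eigenfunctions, $g=e^{iH/\varepsilon}U_\varepsilon\psi-R\psi$ tends to $0$ in $L^2$ and is bounded in $D(H^{k+2})$, so it tends to $0$ in $X$. The general case follows by density of such $\psi$ in $X$ and uniform boundedness in $\mathcal L(X)$. $\square$

**Lemma 7.** Let $\psi^0\in\mathbb S\cap X_0$ and $\kappa>0$. There are $T>0$, $u\in C^\infty([0,T];\mathbb R)$ with $u=0$ near $0$ and $u=u_0$ near $T$, and $\gamma\in\mathbb R$, with $\|\psi(T)-e^{i\gamma}\varphi_1\|_X<\kappa$.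

**Step 1 (tilting the well).** This step passes from $X_0$ to $X$. A smooth ramp from $0$ to $u_0$ with values in $[0,u_0]$, constant near its ends, brings $\psi^0$ to some $\psi^{(1)}\in\mathbb S\cap X$ (Lemma 4). Let $\delta>0$ and choose $N\ge2$ with $\|\Pi_{>N}\psi^{(1)}\|_X<\delta$, where $\Pi_{>N}$ and $\Pi_{[2,j]}$ are the spectral projections of $H$ onto the indicated indices.

**Step 2 (emptying the levels $2,\dots,N$ one by one).** For $j=2,\dots,N$ successively, let $\alpha,\beta$ be the components of $\psi^{(j-1)}$ on $\varphi_1,\varphi_j$. The $\varphi_j$ component of $R\psi^{(j-1)}$ is $\beta\cos r+ie^{-i\theta}\alpha\sin r$. It vanishes with the following choice: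

- $r=0$ if $\beta=0$;
- $r=\pi/2$ if $\alpha=0\ne\beta$;
- otherwise $\theta$ such that $ie^{-i\theta}\alpha/\beta<0$, and $\tan r=|\beta/\alpha|$.

As $b_{1j}\ne0$ by Lemma 1(a), some $\rho$ realizes this $r$ in Lemma 6. Apply the pulse with $\varepsilon$ so small that the new state $\psi^{(j)}$ is within $\delta/N$ of $e^{-iH/\varepsilon}R\psi^{(j-1)}$ in $X$. Now $e^{-iH/\varepsilon}$ is an isometry of $X$ commuting with the projections, $R$ acts only on the levels $1$ and $j\le N$, and $R\psi^{(j-1)}$ has no $\varphi_j$ component. So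
$$\|\Pi_{>N}\psi^{(j)}\|_X\le\|\Pi_{>N}\psi^{(j-1)}\|_X+\tfrac\delta N,\qquad\|\Pi_{[2,j]}\psi^{(j)}\|_X\le\|\Pi_{[2,j-1]}\psi^{(j-1)}\|_X+\tfrac\delta N,$$
where $\Pi_{[2,1]}=0$.

**Step 3 (the end state).** Adding up, $\|\Pi\psi^{(N)}\|_X\le3\delta$. As $\|\psi^{(N)}\|=1$ and $H\ge1$,
$$1-|\langle\psi^{(N)},\varphi_1\rangle|\le1-|\langle\psi^{(N)},\varphi_1\rangle|^2=\|\Pi\psi^{(N)}\|^2\le9\delta^2 .$$
So $\psi^{(N)}$ is within $3\delta+9\delta^2\|\varphi_1\|_X$ of some $e^{i\gamma}\varphi_1$ in $X$; take $\delta$ small. All pieces equal $u_0$ near the junctions, so the control is smooth. $\square$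

## 9. Slow excursions: setting $S$ and $D$, turning the phase

We now build a family of controls on $[0,1/\varepsilon]$, starting and ending at $u_0$, all with the prescribed effect on $(S,D)$ and with an adjustable phase.

**Construction.** Let $\beta_0\in C_c^\infty(0,1)$ with $0\le\beta_0\le2$, $\int\beta_0=1$, $\beta_0(1-\tau)=\beta_0(\tau)$, and $g_0=u_0(1-\beta_0)$. Then $|g_0|\le u_0$, $g_0=u_0$ near $0$ and $1$, $\int_0^1g_0=0$, and by symmetry $\int_0^1(1-\tau)g_0=\frac12\int_0^1g_0=0$. So $g_0$ has both moments zero in spite of its end values $u_0$. Let $0\ne\tilde h\in C^\infty_c((0,1);\mathbb R)$ with $\int\tilde h=\int\tau\tilde h=0$, for instance the second derivative of a nonzero bump function. The function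
$$Z(r)=\int_0^1\lambda_1(g_0+r\tilde h)\,d\tau\quad\text{satisfies}\quad Z''(r)=\int_0^1\lambda_1''(g_0+r\tilde h)\,\tilde h^2\,d\tau<0$$
by Lemma 1(c). Being strictly concave, $Z$ is not constant on any interval. So we can fix $r_0>0$ with $Z(r_0)\neq Z(0)$ and $|g_0+r\tilde h|\le\frac34$ for $r\in[0,r_0]$. Let $h_1,h_2\in C^\infty_c((0,1);\mathbb R)$ with $(\int h_i,\int(1-\tau)h_i)$ equal to $(1,0)$ and $(0,1)$ respectively. Given $(S',D')$ and $(S_a,D_a)$ put
$$g_{\varepsilon,r}=g_0+r\tilde h+\varepsilon(S_a-S')h_1+\big(\varepsilon^2(D_a-D')-\varepsilon S'\big)h_2,\qquad u_{\varepsilon,r}(t)=g_{\varepsilon,r}(\varepsilon t),\ t\in[0,1/\varepsilon].$$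
Then
$$\int_0^{1/\varepsilon}u_{\varepsilon,r}=\varepsilon^{-1}\int g_{\varepsilon,r}=S_a-S',\qquad\int_0^{1/\varepsilon}\big(\tfrac1\varepsilon-t\big)u_{\varepsilon,r}\,dt=\varepsilon^{-2}\int(1-\tau)g_{\varepsilon,r}=D_a-D'-S'/\varepsilon .$$
By (10), this control drives $(S',D')$ exactly to $(S_a,D_a)$, for all $\varepsilon,r$. Let $U_{\varepsilon,r}$ be its propagator and $\Theta(\varepsilon,r)=\varepsilon^{-1}\int_0^1\lambda_1(g_{\varepsilon,r})\,d\tau$.

**Lemma 8.**
(i) There is $M\ge1$, depending only on $k,g_0,\tilde h,r_0$, such that $\|U_{\varepsilon,r}\|_{\mathcal L(X)}\le M$ for $r\in[0,r_0]$ and all sufficiently small $\varepsilon$ (how small may depend on $S',D',S_a,D_a$).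
(ii) $\sup_{r\in[0,r_0]}\|U_{\varepsilon,r}\varphi_1-e^{-i\Theta(\varepsilon,r)}\varphi_1\|_X\to0$ as $\varepsilon\to0$.
(iii) For fixed small $\varepsilon$ and $\psi\in X$, $r\mapsto U_{\varepsilon,r}\psi\in X$ is continuous.
(iv) $|\Theta(\varepsilon,r_0)-\Theta(\varepsilon,0)|\to\infty$ as $\varepsilon\to0$.

**Proof of (i).** The bound must not depend on the box data, because $M$ will be used before they are known. For small $\varepsilon$, $|g_{\varepsilon,r}|\le1$, and with $m=k+2$,
$$V_m=\sum_{l=1}^m\varepsilon^{l-1}\|g_{\varepsilon,r}^{(l)}\|_{L^1}\le\sum_{l=1}^m\big(\|g_0^{(l)}\|_{L^1}+r_0\|\tilde h^{(l)}\|_{L^1}\big)+1 .$$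
Use Lemma 4.

**Proof of (ii).** The ground state should follow the slow control. The bare ansatz $e^{-i\ell}\varphi_1^u$ leaves an error of size $u'=O(\varepsilon)$ over a time $1/\varepsilon$, which is not small, so we add a corrector of first order. Let $\varphi(u)=\varphi_1^u$; normalization gives $\langle\partial_u\varphi,\varphi\rangle=0$. Let $w(u)\in D(A)$, $w(u)\perp\varphi(u)$, solve $(H_u-\lambda_1(u))w(u)=\partial_u\varphi(u)$. With $P_u=\langle\cdot,\varphi(u)\rangle\varphi(u)$ we have $w(u)=(H_u-\lambda_1(u)+P_u)^{-1}\partial_u\varphi(u)$. The operator $H_u-\lambda_1(u)+P_u:D(A)\to L^2$ is invertible and smooth in $u$, so $w$ is smooth in $u$ with values in $D(A)$.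

Write $u=u_{\varepsilon,r}$, $\ell(t)=\int_0^t\lambda_1(u)\,ds$, $\xi=e^{-i\ell}(\varphi(u)+iu'w(u))$. Then
$$\xi_t=e^{-i\ell}\big(-i\lambda_1\varphi+\lambda_1u'w+u'\partial_u\varphi+iu''w+iu'^2\partial_uw\big),\qquad iH_u\xi=e^{-i\ell}\big(i\lambda_1\varphi-u'H_uw\big),$$
and, by the choice of $w$,
$$\xi_t+iH_u\xi=e^{-i\ell}\big(u'\partial_u\varphi-u'(H_u-\lambda_1)w+iu''w+iu'^2\partial_uw\big)=ie^{-i\ell}\big(u''w+u'^2\partial_uw\big)=O(\varepsilon^2)\ \text{in }L^2,$$
uniformly in $r\in[0,r_0]$ and $t$. As $u'=0$ and $u=u_0$ at both ends, $\xi(0)=\varphi_1$ and $\xi(1/\varepsilon)=e^{-i\Theta}\varphi_1$. Apply (13) to the difference of $\xi$ and the trajectory starting at $\varphi_1$: $\|U_{\varepsilon,r}\varphi_1-e^{-i\Theta}\varphi_1\|\le C\varepsilon^2/\varepsilon=C\varepsilon$. By Lemma 4 with $m=k+2$, the difference is bounded in $D(H^{k+2})$ uniformly, and (22) gives (ii).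

**Proof of (iii).** This is Lemma 3: the time interval is fixed, and $u_{\varepsilon,r}\in\mathcal U^k_{u_0,u_0}(1/\varepsilon)$ depends continuously on $r$ in $H^k$.

**Proof of (iv).** Since $g_{\varepsilon,r}=g_0+r\tilde h+O(\varepsilon)$ and $\lambda_1(\cdot)$ is Lipschitz on $[-1,1]$, $\Theta(\varepsilon,r_0)-\Theta(\varepsilon,0)=\varepsilon^{-1}(Z(r_0)-Z(0))+O(1)$, and $Z(r_0)\neq Z(0)$. $\square$

## 10. Gluing the pieces: proof of part 1 of Theorem 1

Let $T^*,\eta$ be as in Lemma 5 and $M$ as in Lemma 8(i). None of them depends on the data.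

**Step A (from the initial state to near $\varphi_1$).** By Lemma 7 there is a smooth control on some $[0,T_1]$, going from $0$ to $u_0$, that drives $(\psi^0,S^0,D^0)$ to some $(\psi',S',D')$ with $\|\psi'-e^{i\gamma}\varphi_1\|_X<\eta/(2M)$.

**Step B (the target, backwards).** This step replaces the target $\psi^1$ by one near $\varphi_1$. Apply Lemma 7 to $(\overline{\psi^1},-S^1,D^1)$: a smooth control on some $[0,T_3]$, going from $0$ to $u_0$, drives it to some $(\chi,S'',D'')$ with $\|\chi-e^{i\beta}\varphi_1\|_X<\eta$ for some $\beta\in\mathbb R$. This trajectory is a strong solution by Lemma 3. By time reversal, a smooth control going from $u_0$ to $0$ drives $(\bar\chi,-S'',D'')$ to $(\psi^1,S^1,D^1)$ in time $T_3$. Since $H$ and $\varphi_1$ are real, $\|\bar\chi-e^{-i\beta}\varphi_1\|_X<\eta$. Put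
$$\psi_b=e^{i\beta}e^{i(H-\lambda_1)T^*}\bar\chi\in\mathbb S\cap X .$$
As $e^{i(H-\lambda_1)T^*}$ is an isometry of $X$ fixing $\varphi_1$, $\|\psi_b-\varphi_1\|_X<\eta$.

**Step C (where the box must be before the local stage).** Define $(S_a,D_a)$ by $S_a+u_0T^*=-S''$ and $D_a+S_aT^*+\frac12u_0T^{*2}=D''$. By (10), any control $u_0+v$ with $v\in W$ on an interval of length $T^*$ drives $(S_a,D_a)$ to $(-S'',D'')$.

**Step D (slow stage, local stage, and the phase).** This step joins $(\psi',S',D')$ to $(\bar\chi,-S'',D'')$ exactly. With these $(S',D')$ and $(S_a,D_a)$ use $u_{\varepsilon,r}$ from Section 9. Set $\psi_{\varepsilon,r}=U_{\varepsilon,r}\psi'$ and $\hat\psi_{\varepsilon,r}=e^{-i\gamma+i\Theta(\varepsilon,r)}\psi_{\varepsilon,r}$. By Lemma 8(i),(ii),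
$$\|\hat\psi_{\varepsilon,r}-\varphi_1\|_X\le\|U_{\varepsilon,r}(\psi'-e^{i\gamma}\varphi_1)\|_X+\|U_{\varepsilon,r}\varphi_1-e^{-i\Theta}\varphi_1\|_X\le M\frac\eta{2M}+o(1)<\eta$$
for all $r\in[0,r_0]$ and $\varepsilon\in(0,\varepsilon^*)$, for some $\varepsilon^*>0$. By Lemma 8(iv) we may also assume $|\Theta(\varepsilon,r_0)-\Theta(\varepsilon,0)|>3\pi$ for $\varepsilon\in(0,\varepsilon^*)$. Fix such an $\varepsilon$. By Lemma 8(iii) and continuity of $\Theta$ in $r$, $r\mapsto\hat\psi_{\varepsilon,r}$ is continuous in $X$. Lemma 5, applied to $(\hat\psi_{\varepsilon,r},\psi_b)$, yields $v_r\in W$ and $\alpha(r)\in(-\frac\pi2,\frac\pi2)$, continuous in $r$, with $U_{u_0+v_r}(T^*)\hat\psi_{\varepsilon,r}=e^{-iHT^*}e^{i\alpha(r)}\psi_b$. As $e^{-iHT^*}\psi_b=e^{i\beta-i\lambda_1T^*}\bar\chi$ and $\psi_{\varepsilon,r}=e^{i\gamma-i\Theta(\varepsilon,r)}\hat\psi_{\varepsilon,r}$,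
$$U_{u_0+v_r}(T^*)\psi_{\varepsilon,r}=e^{i\Xi(r)}\bar\chi,\qquad\Xi(r)=\gamma-\Theta(\varepsilon,r)+\alpha(r)+\beta-\lambda_1T^* .$$
The function $\Xi$ is continuous on $[0,r_0]$, and since $|\alpha(r_0)-\alpha(0)|<\pi$,
$$|\Xi(r_0)-\Xi(0)|\ge|\Theta(\varepsilon,r_0)-\Theta(\varepsilon,0)|-\pi>2\pi .$$
By the intermediate value theorem there is $r\in[0,r_0]$ with $\Xi(r)\in2\pi\mathbb Z$. For this $r$, by Section 9 and Step C, the state reached is exactly $(\bar\chi,-S'',D'')$.

**Step E (concatenation, time and regularity).** This step collects the pieces and checks the claims of the theorem. Concatenate the control of Step A, then $u_{\varepsilon,r}$, then $u_0+v_r$, then the reversed control of Step B. The state goes exactly from $(\psi^0,S^0,D^0)$ to $(\psi^1,S^1,D^1)$ in time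
$$T=T_1+\frac1\varepsilon+T^*+T_3 .$$
Here $\varepsilon\in(0,\varepsilon^*)$ was arbitrary, and $T_1,T_3,T^*,\varepsilon^*$ do not depend on it. So every $T>T_1+T^*+T_3+1/\varepsilon^*$ is attained, and $T_0$ can be any number larger than this bound.

The pieces are smooth and equal to $u_0$ near the junctions, or of the form $u_0+v_r$ with $v_r\in H^k_0$; moreover $u=0$ near $t=0$ and near $t=T$. So $u\in H^k_0((0,T);\mathbb R)$. By Lemma 3 on $[0,T]$ with $a=b=0$, $\psi\in C^k([0,T];H^3_{(0)})$.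

For $k\ge1$ this gives $\psi\in C^0([0,T];H^2\cap H^1_0)\cap C^1([0,T];L^2)$, which is (4), and (1) holds by (20) with $j=0$. Since $u\in H^k_0\subset H^1_0$ is continuous, $S\in C^1$ and $D\in C^2$. So (4)–(9) hold. This proves part 1, and with it the equality of sets in part 2. With $k=1$ it answers the question: yes, for all data in $[\mathbb S\cap H^7_{(0)}(I;\mathbb C)]\times\mathbb R\times\mathbb R$. $\blacksquare$
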